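\title{The space of smooth $\mathbb{Z}^d$-actions on the interval is path-connected}

\begin{abstract}
We prove that every pair of commuting orientation-preserving $C^\infty$ diffeomorphisms of $[0,1]$ can be joined to $(\mathrm{id},\mathrm{id})$ by a path of commuting pairs that is continuous in the $C^\infty$ topology. The same holds for commuting $d$-tuples, with a bound on the size of the path in terms of the size of the tuple. Between the points where all the maps are flat, the maps are times of one flow whose generator is controlled only in $C^1$. A Euclidean algorithm on these times produces elements of the group that are small in every $C^k$ norm, and these elements are used to join successive approximations of the action by short paths.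
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, a \emph{diffeomorphism} is an orientation-preserving $C^\infty$ diffeomorphism of $[0,1]$, that is, a $C^\infty$ map with positive derivative that fixes $0$ and $1$. These maps form the group $\mathrm{Diff}^\infty_+[0,1]$. For a $C^\infty$ function $u$ on $[0,1]$ put
\[
\|u\|_k=\max_{0\le j\le k}\ \sup_{[0,1]}|D^ju| .
\]
In the $C^\infty$ topology, $f_n\to f$ means that $\|f_n-f\|_k\to0$ for every $k$. A homomorphism $\mathbb Z^d\to\mathrm{Diff}^\infty_+[0,1]$ is determined by the images of the standard generators, so the space $\mathrm{Hom}(\mathbb Z^d,\mathrm{Diff}^\infty_+[0,1])$ of smooth orientation-preserving $\mathbb Z^d$-actions on $[0,1]$ is the space of $d$-tuples $f=(f_1,\dots,f_d)$ of pairwise commuting diffeomorphisms, with the $C^\infty$ topology. We write $\mathcal R$ for this space when $d=2$.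

Bonatti and Eynard-Bontemps proved that $\mathcal R$ is connected; more precisely, the path-connected component $\mathcal C_{\mathrm{id}}$ of $(\mathrm{id},\mathrm{id})$ is dense in $\mathcal R$. The question posed in \cite{source} is whether $\mathcal R$ is path-connected. The answer is yes.

\begin{theorem}\label{thm:main}
The space $\mathcal R$ is path-connected: every pair of commuting diffeomorphisms can be joined to $(\mathrm{id},\mathrm{id})$ by a $C^\infty$-continuous path of commuting pairs. In other words, $\mathcal C_{\mathrm{id}}=\mathcal R$.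
\end{theorem}

We prove a statement for all $d$, with control on the path. A diffeomorphism $h$ is \emph{flat} at $p\in[0,1]$ if $h-\mathrm{id}$ has zero Taylor series at $p$ (one-sided if $p\in\{0,1\}$); in particular $h(p)=p$. For a commuting tuple $f$ let $\mathrm{Fix}(f)\ni0,1$ be the set of common fixed points of the $f_i$, let $\mathrm{Flat}(f)\subset\mathrm{Fix}(f)$ be the closed set of points at which all $f_i$ are flat, and measure the distance from $f$ to the trivial action by
\[
\varepsilon_k(f)=\max_i\ \max\big(\|f_i-\mathrm{id}\|_k,\ \|f_i^{-1}-\mathrm{id}\|_k\big).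
\]

\begin{theorem}\label{thm:general}
Let $d\ge1$. There are integers $k'(k)$ and constants $C(k)$, $k\ge1$, depending only on $k$ and $d$, with the following property. Every commuting $d$-tuple $f=(f_1,\dots,f_d)$ of diffeomorphisms can be joined to $(\mathrm{id},\dots,\mathrm{id})$ by a $C^\infty$-continuous path $t\mapsto(f_{1,t},\dots,f_{d,t})$ of commuting tuples such that
\begin{enumerate}
\item[(1)] all $f_{i,t}$ fix $\mathrm{Flat}(f)$ pointwise and are flat there;
\item[(2)] for every $k\ge1$, if $\varepsilon_{k'(k)}(f)\le1$, then $\sup_{t,i}\|f_{i,t}-\mathrm{id}\|_k\le C(k)\,\varepsilon_{k'(k)}(f)$.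
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:main}
The space $\mathrm{Hom}(\mathbb Z^d,\mathrm{Diff}^\infty_+[0,1])$ is path-connected, and so are its subspaces of actions that are flat at $0$, flat at $1$, flat at both, or supported in a given compact subinterval of $(0,1)$. Every neighborhood $\mathcal U$ of the trivial action contains a neighborhood $\mathcal V$ each point of which is joined to the trivial action by a path inside $\mathcal U$.
\end{corollary}

Without the hypothesis on orientation nothing of the kind holds: $h(0)\in\{0,1\}$ is locally constant in $h$, so $x\mapsto1-x$ cannot be joined to the identity.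

\subsection*{The simplest cases}
For $d=1$ the theorem holds because $\mathrm{Diff}^\infty_+[0,1]$ is convex: $(1-\lambda)h+\lambda\,\mathrm{id}$ fixes $0$ and $1$ and has positive derivative. For $d=2$ one cannot do this in each coordinate. The maps $h(x)=x/(2-x)$ and $h^2(x)=x/(4-3x)$ commute, but $F=\frac12(h+\mathrm{id})=\frac34x+\frac18x^2+\cdots$ and $G=\frac12(h^2+\mathrm{id})=\frac58x+\frac3{32}x^2+\cdots$ do not: the coefficient of $x^2$ is $\frac{61}{512}$ in $F\circ G$ and $\frac{67}{512}$ in $G\circ F$. Two kinds of pairs are nevertheless easy to deform.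
\begin{enumerate}
\item[(A)] \emph{Powers of one map.} If $(f,g)=(h^p,h^q)$, use $(h_\lambda^p,h_\lambda^q)$ with $h_\lambda=(1-\lambda)h+\lambda\,\mathrm{id}$.
\item[(B)] \emph{Times of a smooth flow.} If $(f,g)=(\Phi^a,\Phi^b)$, where $\Phi^t$ is the flow of a $C^\infty$ vector field vanishing at $0$ and $1$, use $(\Phi^{(1-\lambda)a},\Phi^{(1-\lambda)b})$.
\end{enumerate}
A general pair is not far from these. We shall see in Section~\ref{sec:flow} that on each interval between points of $\mathrm{Flat}(f,g)$, after exchanging and inverting the maps if necessary, $f=\varphi^1$ and $g=\varphi^\alpha$ for a flow $\varphi^t$ and a number $\alpha\in[0,1]$. If $\alpha=p/q$ in lowest terms, then $\varphi^{1/q}=f^ag^b$ with $aq+bp=1$ is smooth and we are in case (A). This suggests a positive answer. The obstacle is that the generator of $\varphi^t$ is controlled only in $C^1$: the construction says nothing about the higher derivatives of $\varphi^t$ when $t\notin\mathbb Z+\alpha\mathbb Z$, so the path of (B) is not available.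

For irrational $\alpha$ one can approximate the pair by pairs of type (A). That gives density of $\mathcal C_{\mathrm{id}}$, but a space with a dense path component need not be path-connected, as the closure of the graph of $\sin(1/x)$ on $(0,1]$ shows. To reach the pair itself, one must join the successive approximations to each other by paths whose diameters tend to $0$ in every $C^k$ norm. This is what the proof does.

\subsection*{Organization}
Section~\ref{sec:example} runs the method on one pair. Section~\ref{sec:calculus} contains the estimates on compositions, Section~\ref{sec:flow} the construction of the flow. The algorithm and the main estimate (Lemma~\ref{lem:small}) are in Section~\ref{sec:algorithm}, the short paths in Section~\ref{sec:gaps}. Section~\ref{sec:concat} concatenates them, and Section~\ref{sec:gluing} glues the results obtained on the components of $[0,1]\setminus\mathrm{Flat}(f)$.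

\section{The method on one example}\label{sec:example}

This section is a preview; the estimates quoted in it are proved later. Let $f=\varphi^1$ and $g=\varphi^\alpha$ be diffeomorphisms, where $\varphi^t$ is a flow about which we know only that
\[
\|\varphi^t-\mathrm{id}\|_0\le B|t|,\qquad |\log D\varphi^t|\le B|t|\quad\text{whenever }\varphi^t\text{ is }C^1 .
\]
Suppose that $1=(2a+1)T+2\tau$ and $\alpha=aT+\tau$, with $a\ge6$ an integer and $0<\tau\le T^3$. Euclid's algorithm applied to the times $1$ and $\alpha$ reads $1=2\alpha+T$, $\alpha=aT+\tau$, and it produces the smooth maps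
\[
P=fg^{-2}=\varphi^T,\qquad E=gP^{-a}=\varphi^\tau,\qquad\text{so that}\quad (f,g)=(P^{2a+1}E^2,\ P^aE).
\]
Discarding the remainder at each stage gives three approximations of type (A), of increasing quality: $(f,\mathrm{id})$, $(g^2,g)$ and $(P^{2a+1},P^a)$.

\subsection*{Why $P$ and $E$ are small in $C^k$}
In $C^0$ they are within $BT$ and $B\tau$ of the identity. The map $E=g^{2a+1}f^{-a}$ is a long word in the generators, and the chain rule applied to this word gives bounds exponential in $a$. Write instead $E=g\circ Q^a$ with $Q=P^{-1}$. All the powers $Q^j$, $j\le a$, are times $t\in[-1,0]$ of the flow, so $e^{-B}\le DQ^j\le e^B$. Differentiating $\log DQ^m=\sum_{j<m}(\log DQ)\circ Q^j$ gives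
\[
\frac{D^2Q^m}{DQ^m}=\sum_{j=0}^{m-1}\Big(\frac{D^2Q}{DQ}\circ Q^j\Big)DQ^j,\qquad\text{hence}\quad |D^2Q^m|\le m\,e^{3B}\|Q-\mathrm{id}\|_2 .
\]
The growth in $m$ is linear. Differentiating once more brings in the terms $D^2Q^j$, and inserting the bound just obtained yields only $m^2$, then $m^3$ at the next order. Lemma~\ref{lem:tame} shows that, because $\|Q-\mathrm{id}\|_1\le CT$ is as small as $1/m$, the growth stays linear at every order $K$. Thus $\|E-\mathrm{id}\|_K\le C_Ka\le C_K\tau^{-1}$. Interpolating between the orders $0$ and $K$ (Lemma~\ref{lem:interp}),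
\[
\|E-\mathrm{id}\|_k\le C\,\tau^{1-k/K}\tau^{-k/K}=C\,\tau^{1-2k/K},
\]
and the exponent tends to $1$ as $K\to\infty$. The point is that the power of $1/\tau$ in the $C^K$ bound does not depend on $K$: a bound $\tau^{-\beta K}$ with $\beta>0$ would give the exponent $1-k/K-\beta k$, which is negative for large $k$. In the same way $\|P-\mathrm{id}\|_k\le CT^{1-k/K}$. So for given $k$ and $c>0$ both maps satisfy $\|\varphi^t-\mathrm{id}\|_k\le Ct^{1-c}$, almost as if the flow were smooth.

\subsection*{A short path from $(P^{2a+1},P^a)$ to $(g^2,g)$}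
Since $g$ is close to $P^a$, the task is to pass from the exponents $(2a+1,a)$ to the exponents $(2a,a)$, and to vary an exponent continuously we need a smooth flow. Let $\Phi^t$ be the flow of the smooth vector field $\xi=P-\mathrm{id}$. To second order $\Phi^1=\mathrm{id}+\xi+\frac12\xi\xi'+\cdots$, so $\Phi^1-P$ has size about $T^2$. Only powers of order at most $1/T$ occur, so replacing $P$ by $\Phi^1$ costs about $T$. The path is
\[
(P^{2a+1},P^a)\ \longrightarrow\ (\Phi^{2a+1},\Phi^a)\ \longrightarrow\ (\Phi^{2a},\Phi^a)\ \longrightarrow\ (g^2,g).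
\]
The first arrow is $(h_\lambda^{2a+1},h_\lambda^a)$ with $h_\lambda=(1-\lambda)P+\lambda\Phi^1$. The second is $(\Phi^{2a+1-\lambda},\Phi^a)$; it removes a factor $\Phi^\lambda$ of size about $T$. The third is $(h_\lambda^2,h_\lambda)$ with $h_\lambda=(1-\lambda)\Phi^a+\lambda g$; here $\Phi^a$ is close to $P^a$, and $P^a$ is close to $g=P^aE$ because $\tau$ is much smaller than $T$. Every pair on the path commutes and is within a positive power of $T$ of $(f,g)$. The same recipe leads from $(g^2,g)$ to $(f,\mathrm{id})$, and convexity leads from there to $(\mathrm{id},\mathrm{id})$.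

It remains to start the path at $(f,g)$. If drops like the one from $T$ to $\tau\le T^3$ occur infinitely often in the algorithm, we concatenate infinitely many paths as above, and their diameters tend to $0$. If they stop occurring, every small $t$ has an expansion $t=\sum n_sT_s$ in the successive remainders $T_s$ with $\sum n_sT_s^{1-c}<\infty$; then $\varphi^t$ is a convergent product of smooth maps, the flow is smooth after all, and a path of type (B) is available.

\section{Estimates for compositions}\label{sec:calculus}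

In this section functions are $C^\infty$ on $[0,1]$, $k\ge1$ is an integer, $L\ge1$, and $C$ denotes constants that depend only on $L$ and on the orders of the norms involved. We use Leibniz's rule in the form $\|uv\|_k\le2^k\|u\|_k\|v\|_k$, and Fa\`a di Bruno's formula: for $j\ge1$, $D^j(u\circ g)$ is a linear combination, with universal coefficients, of the terms
\begin{equation}\label{eq:faa}
(D^iu\circ g)\prod_{q=1}^iD^{l_q}g,\qquad 1\le i\le j,\quad l_q\ge1,\quad l_1+\dots+l_i=j,
\end{equation}
in which the extreme terms $(D^ju\circ g)(Dg)^j$ and $(Du\circ g)D^jg$ have coefficient $1$. If $h$ is a diffeomorphism, then $|h(x)-x|\le\sup|Dh-1|$ because $h(0)=0$; hence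
\begin{equation}\label{eq:logD}
|\log Dh|\le y\quad\Longrightarrow\quad\|h-\mathrm{id}\|_1\le e^y-1\le ye^y .
\end{equation}

\begin{lemma}[Interpolation]\label{lem:interp}
For $0\le m\le l\le n$ with $m<n$, $\ \|u\|_l\le C\|u\|_m^{\frac{n-l}{n-m}}\|u\|_n^{\frac{l-m}{n-m}}$.
\end{lemma}

\begin{proof}
Let $u\ne0$. For $x\in[0,1]$ and $h\in(0,\frac12]$, one of the points $x\pm h$ lies in $[0,1]$, and Taylor's formula gives $|Du(x)|\le\frac2h\|u\|_0+\frac h2\|u\|_2$. The choice $h=\frac12(\|u\|_0/\|u\|_2)^{1/2}\le\frac12$ yields $\sup|Du|\le5\|u\|_0^{1/2}\|u\|_2^{1/2}$. Apply this to $D^{j-1}u$ and use $\|u\|_{j-1}\le\|u\|_{j-1}^{1/2}\|u\|_{j+1}^{1/2}$ for the lower derivatives: $\|u\|_j\le5\|u\|_{j-1}^{1/2}\|u\|_{j+1}^{1/2}$ for $j\ge1$. So the sequence $y_j=\log\|u\|_j+j^2\log5$ satisfies $2y_j\le y_{j-1}+y_{j+1}$. It is convex, and $y_l\le\frac{n-l}{n-m}y_m+\frac{l-m}{n-m}y_n$ is the claim.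
\end{proof}

The next lemma bounds the $C^k$ norm of a composition by an expression that is \emph{linear} in the $C^k$ norms of the factors, with coefficients that involve only $C^1$ norms. The mechanism is visible for $k=3$. With $w=g-\mathrm{id}$,
\[
D^3(u\circ g)=(D^3u\circ g)(Dg)^3+3(D^2u\circ g)\,Dg\,D^2w+(Du\circ g)\,D^3w .
\]
The outer terms have the desired form, and by Lemma~\ref{lem:interp} the middle one is at most $C\|u\|_2\|w\|_2\le C(\|u\|_3\|w\|_1)^{1/2}(\|u\|_1\|w\|_3)^{1/2}\le C(\|u\|_3\|w\|_1+\|u\|_1\|w\|_3)$.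

\begin{lemma}[Tame estimates]\label{lem:tame}
\begin{enumerate}
\item[(a)] If $g$ is a diffeomorphism with $\|g-\mathrm{id}\|_1\le L$, then
\[
\|u\circ g\|_k\le(1+C\|g-\mathrm{id}\|_1)\|u\|_k+C\|u\|_1\|g-\mathrm{id}\|_k ,
\]
and for every diffeomorphism $f$,
\begin{equation}\label{eq:tame}
\|f\circ g-\mathrm{id}\|_k\le(1+C\|g-\mathrm{id}\|_1)\|f-\mathrm{id}\|_k+(1+C\|f-\mathrm{id}\|_1)\|g-\mathrm{id}\|_k .
\end{equation}
\item[(b)] Let $f_1,\dots,f_n$ be diffeomorphisms such that $\sum_i\|f_i-\mathrm{id}\|_1\le L$ and all the tails $g_i=f_{i+1}\circ\cdots\circ f_n$ satisfy $\|g_i-\mathrm{id}\|_1\le L$. Then $\|f_1\circ\cdots\circ f_n-\mathrm{id}\|_k\le C\sum_i\|f_i-\mathrm{id}\|_k$, with $C$ independent of $n$.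
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $w=g-\mathrm{id}$. The function $u\circ g$ is bounded by $\|u\|_k$. Let $1\le j\le k$. The term of \eqref{eq:faa} with $i=j$ is at most $(1+\|w\|_1)^j\|u\|_k\le(1+C\|w\|_1)\|u\|_k$. Consider a term with $i<j$, so that $k\ge2$. Let $\varrho\ge1$ be the number of $q$ with $l_q\ge2$, and put $\theta=\frac{i-1}{k-1}$ and $\theta'=\frac{j-i}{k-1}$, so that $\theta+\theta'\le1$. The factors with $l_q=1$ are at most $1+L$. For the others $D^{l_q}g=D^{l_q}w$, and $\sum_q(l_q-1)=j-i$. Lemma~\ref{lem:interp} between the orders $1$ and $k$ bounds the term by $C\|u\|_1^{1-\theta}\|u\|_k^\theta\,\|w\|_1^{\varrho-\theta'}\|w\|_k^{\theta'}$. Now $\|w\|_1^{\varrho-1}\le C$ and $\|w\|_1^{1-\theta'-\theta}\le\|w\|_k^{1-\theta'-\theta}$, so the term is at most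
\[
C\big(\|u\|_k\|w\|_1\big)^\theta\big(\|u\|_1\|w\|_k\big)^{1-\theta}\le C\big(\|u\|_k\|w\|_1+\|u\|_1\|w\|_k\big).
\]
This proves the first inequality, and \eqref{eq:tame} follows from $f\circ g-\mathrm{id}=(f-\mathrm{id})\circ g+(g-\mathrm{id})$.

(b) Since $g_{i-1}=f_i\circ g_i$, \eqref{eq:tame} gives $\|g_{i-1}-\mathrm{id}\|_k\le C\|f_i-\mathrm{id}\|_k+(1+C\|f_i-\mathrm{id}\|_1)\|g_i-\mathrm{id}\|_k$. Iterate from $g_n=\mathrm{id}$ down to $g_0$, and use $\prod_i(1+C\|f_i-\mathrm{id}\|_1)\le e^{CL}$.
\end{proof}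

To compare two nearby compositions, cruder bounds suffice. They are polynomial in the $C^k$ norms and they lose one derivative.

\begin{lemma}\label{lem:crude}
\begin{enumerate}
\item[(a)] For a $C^\infty$ map $g:[0,1]\to[0,1]$, $\ \|u\circ g\|_k\le C\|u\|_k(1+\|g-\mathrm{id}\|_k)^k$.
\item[(b)] For $C^\infty$ maps $f,g_0,g_1:[0,1]\to[0,1]$,
\[
\|f\circ g_1-f\circ g_0\|_k\le C\|g_1-g_0\|_k\,(1+\|f-\mathrm{id}\|_{k+1})\,(1+\|g_0-\mathrm{id}\|_k+\|g_1-\mathrm{id}\|_k)^k .
\]
In particular, if $\|R-\mathrm{id}\|_k\le L$, then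
\begin{equation}\label{eq:right}
\|f\circ R-f\|_k\le C\,(1+\|f-\mathrm{id}\|_{k+1})\,\|R-\mathrm{id}\|_k .
\end{equation}
\item[(c)] If $f,g$ are diffeomorphisms, $m\ge1$, and $\|f^j-\mathrm{id}\|_{k+1},\|g^j-\mathrm{id}\|_{k+1}\le M$ for $0\le j\le m$, then $\|f^m-g^m\|_k\le C\,m\,(1+M)^{2k+1}\|f-g\|_k$, with $C$ depending only on $k$.
\item[(d)] If $g$ is a diffeomorphism with $\|g-\mathrm{id}\|_k\le L$ and $Dg\ge1/L$, then $\|g^{-1}-\mathrm{id}\|_k\le C\|g-\mathrm{id}\|_k$.
\end{enumerate}
\end{lemma}

\begin{proof}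
(a) Each term \eqref{eq:faa} with $j\le k$ has at most $k$ factors $D^{l_q}g$, each bounded by $1+\|g-\mathrm{id}\|_k$.

(b) The maps $g_\theta=(1-\theta)g_0+\theta g_1$ take values in $[0,1]$, and $f\circ g_1-f\circ g_0=(g_1-g_0)\int_0^1Df\circ g_\theta\,d\theta$. Use Leibniz's rule, (a) for $u=Df$, and $\|Df\|_k\le1+\|f-\mathrm{id}\|_{k+1}$.

(c) We have the telescoping sum $f^m-g^m=\sum_{j=0}^{m-1}(f^j\circ f-f^j\circ g)\circ g^{m-1-j}$. By (b) each bracket has $C^k$ norm at most $C(1+M)^{k+1}\|f-g\|_k$, and by (a) the composition with $g^{m-1-j}$ costs a factor $C(1+M)^k$.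

(d) First, $D(g^{-1})=1/(Dg\circ g^{-1})\le L$. For $2\le j\le k$, apply $D^j$ to $g\circ g^{-1}=\mathrm{id}$: the term $(Dg\circ g^{-1})D^j(g^{-1})$ is a combination of terms $(D^ig\circ g^{-1})\prod_qD^{l_q}(g^{-1})$ with $i\ge2$, in which all $l_q<j$. By induction $|D^j(g^{-1})|\le C$ for $j\le k$. Now apply (a) to $g^{-1}-\mathrm{id}=-(g-\mathrm{id})\circ g^{-1}$.
\end{proof}

In particular composition and inversion are $C^\infty$-continuous. For composition apply (a) and (b) to $f_n\circ g_n-f\circ g=(f_n-f)\circ g_n+(f\circ g_n-f\circ g)$. For inversion, if $g_n\to g$, then $h_n=g^{-1}\circ g_n\to\mathrm{id}$, so $h_n^{-1}\to\mathrm{id}$ by (d) and $g_n^{-1}=h_n^{-1}\circ g^{-1}\to g^{-1}$.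

The first and third arrows of Section~\ref{sec:example} are powers of a convex combination of two nearby maps. Both will be estimated by the following lemma.

\begin{lemma}\label{lem:convex}
Let $T\in(0,1]$, $c\in[0,1]$, and let $P,Q$ be diffeomorphisms with $|\log DP|,|\log DQ|\le LT$ and $\|P-\mathrm{id}\|_{k+1},\|Q-\mathrm{id}\|_{k+1}\le LT^{1-c}$. For $\lambda\in[0,1]$ the map $h_\lambda=(1-\lambda)P+\lambda Q$ is a diffeomorphism, and for integers $0\le m\le1/T$,
\[
|\log Dh_\lambda^m|\le L,\qquad\|h_\lambda^m-P^m\|_k\le C\,m\,T^{-(2k+1)c}\,\|Q-P\|_k ,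
\]
with $C$ depending only on $k$ and $L$.
\end{lemma}

\begin{proof}
The map $h_\lambda$ fixes $0$ and $1$, and $Dh_\lambda\in[e^{-LT},e^{LT}]$. By the chain rule $|\log Dh_\lambda^j|\le jLT\le L$ for $j\le m$. By \eqref{eq:logD}, $j\|h_\lambda-\mathrm{id}\|_1\le Le^L$ and $\|h_\lambda^j-\mathrm{id}\|_1\le e^L$. So Lemma~\ref{lem:tame}(b) applies to $h_\lambda^j$ and gives $\|h_\lambda^j-\mathrm{id}\|_{k+1}\le CjT^{1-c}\le CT^{-c}$ for all $\lambda$, including $h_0=P$. Conclude by Lemma~\ref{lem:crude}(c) with $M=CT^{-c}$ and $\|h_\lambda-P\|_k=\lambda\|Q-P\|_k$.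
\end{proof}

Recall that a $C^\infty$ vector field $\xi$ on $[0,1]$ vanishing at $0$ and $1$ has a flow $\Phi^t$ defined for all $t\in\mathbb R$, that $(t,x)\mapsto\Phi^t(x)$ is $C^\infty$, and that each $\Phi^t$ is a diffeomorphism; so $t\mapsto\Phi^t$ is $C^\infty$-continuous.

\begin{lemma}\label{lem:flat}
Let $p\in[0,1]$. The diffeomorphisms flat at $p$ are stable under composition, inversion, convex combination and $C^\infty$ limits. If $\xi$ as above has zero Taylor series at $p$, then all $\Phi^t$ are flat at $p$.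
\end{lemma}

\begin{proof}
By Taylor's formula, $h$ is flat at $p$ if and only if $h(x)-x=O(|x-p|^n)$ for all $n$. If $f,g$ are flat at $p$, then $g(x)-p$ and $f^{-1}(x)-p$ are $O(|x-p|)$, and we use $f\circ g-\mathrm{id}=(f-\mathrm{id})\circ g+(g-\mathrm{id})$ and $f^{-1}-\mathrm{id}=-(f-\mathrm{id})\circ f^{-1}$. The conditions $D^j(h-\mathrm{id})(p)=0$ are affine and closed. Finally $\Phi^t(x)-x=\int_0^t\xi(\Phi^\sigma x)\,d\sigma$, where $\Phi^\sigma(x)-p=O(|x-p|)$ uniformly for $|\sigma|\le|t|$.
\end{proof}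

\section{The flow behind a commuting tuple}\label{sec:flow}

Let $F$ be a diffeomorphism and $I$ a component of $[0,1]\setminus\mathrm{Fix}F$. On $I$ the function $\Delta=F-\mathrm{id}$ has constant sign, so all forward orbits converge monotonically to one endpoint $p$, the \emph{attracting} endpoint, and all backward orbits to the other. We look for a vector field $X$ on $I$ with time-one map $F$. Such a field is invariant, $X\circ F=DF\cdot X$, hence $X(x)=X(F^nx)/DF^n(x)$. Near $p$ one expects $X$ to be nearly proportional to $\Delta$. This suggests the candidate $\lim_n\Delta(F^nx)/DF^n(x)$.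

\begin{lemma}\label{lem:field}
Let $\Lambda\ge1$, let $F$ be a diffeomorphism with $\|F^{\pm1}-\mathrm{id}\|_2\le\Lambda$, and let $I$, $p$, $\Delta$ be as above. There is a nowhere vanishing $C^1$ vector field $X$ on $I$ with complete flow $\varphi^t$ such that $\varphi^1=F|_I$,
\[
|X|,\ |X'|\le C(\Lambda)\|F-\mathrm{id}\|_2\ \text{ on }I,\qquad X/\Delta\to\kappa\in[1,1+\Lambda]\ \text{ at }p .
\]
Every diffeomorphism $G$ that commutes with $F$ and satisfies $G(I)=I$ equals $\varphi^\beta$ on $I$ for some $\beta\in\mathbb R$.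
\end{lemma}

\begin{proof}
Here $C$ depends only on $\Lambda$. Let $\delta=\|\Delta\|_2\le\Lambda$.

\emph{Construction.} Put $\mu(x)=\int_0^1DF(x+\sigma\Delta(x))\,d\sigma$, the mean slope of $F$ between $x$ and $Fx$, so that $\Delta(Fx)=F(Fx)-F(x)=\mu(x)\Delta(x)$. Put $\psi=\log\mu-\log DF$; the ratio of two consecutive terms of the sequence $\Delta(F^nx)/DF^n(x)$ is $e^{\psi(F^nx)}$. Both $\mu$ and $DF$ take values in $[\frac1{1+\Lambda},1+\Lambda]$, and $|\mu-DF|\le\delta|\Delta|$, $|\mu'|\le\delta(1+\Lambda)$. Hence $|\psi|\le C\delta|\Delta|$ and $|\psi'|\le|\mu'|/\mu+|D^2F|/DF\le C\delta$. Since orbits are monotone,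
\begin{equation}\label{eq:telescope}
\sum_{n\ge N}|\Delta(F^nx)|=|F^Nx-p|\le1 ,
\end{equation}
and this tends to $0$ uniformly on compact subsets of $I$. So $S=\sum_{n\ge0}\psi\circ F^n$ converges and $|S(x)|\le C\delta|x-p|\le C$. Let $X_0=\Delta e^S$. From $S\circ F=S-\psi$ we get $X_0\circ F=\mu\Delta e^{S-\psi}=DF\cdot X_0$, and therefore
\[
DF^n(x)=\frac{X_0(F^nx)}{X_0(x)}\le C\,\frac{|\Delta(F^nx)|}{|\Delta(x)|}.
\]
By \eqref{eq:telescope} the series $\sum_n\psi'(F^nx)DF^n(x)$ converges locally uniformly, so $S$ is $C^1$ on $I$ and $|\Delta S'|\le C\delta$. Thus $|X_0|\le C\delta$ and $|X_0'|=|\Delta'+\Delta S'|e^S\le C\delta$ on all of $I$, up to the repelling endpoint.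

\emph{Invariance under $G$.} Since $S(F^nx)\to0$, we have $X_0(x)=\lim_n\Delta(F^nx)/DF^n(x)$. Let $G$ be as in the statement and $y_n=F^nx\to p$. From $F^nG=GF^n$ we get $DF^n(Gx)DG(x)=DG(y_n)DF^n(x)$, and $\Delta(F^nGx)=FGy_n-Gy_n=G(Fy_n)-G(y_n)$. Hence
\[
\frac{X_0(Gx)}{DG(x)}=\lim_n\ \frac{G(Fy_n)-G(y_n)}{(Fy_n-y_n)\,DG(y_n)}\cdot\frac{\Delta(y_n)}{DF^n(x)}=X_0(x),
\]
because the first factor tends to $1$ by the mean value theorem and the continuity of $DG>0$ at $p$. Fix $x_0\in I$ and let $H(x)=\int_{x_0}^xdy/X_0(y)$. The last identity says that $H\circ G-H$ has zero derivative; call its value $c_G$. The number $c_F=\int_x^{Fx}dy/X_0$ is positive because $X_0$ has the sign of $\Delta$. Since $H(F^nx_0)=nc_F$ for $n\in\mathbb Z$, the monotone function $H$ maps $I$ onto $\mathbb R$. So $X=c_FX_0$ has the complete flow $\varphi^t(x)=H^{-1}(H(x)+c_Ft)$, with $F=\varphi^1$ and $G=\varphi^{c_G/c_F}$.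

\emph{The constant $\kappa=c_F$.} We have $X_0/\Delta=e^S\to1$ at $p$, and we compute $c_F=\int_x^{Fx}dy/X_0$ by letting $x\to p$. Write $DF(p)=1+a$, with $-1<a\le0$ since $p$ is attracting. If $a=0$, then $|\Delta(y)-\Delta(x)|\le o(1)|\Delta(x)|$ for $y$ between $x$ and $Fx$, because $\Delta'(p)=0$; so $c_F=1$. If $a<0$, then $\Delta(y)\sim a(y-p)$ and $c_F=\lim\frac1a\log\frac{Fx-p}{x-p}=\frac{\log(1+a)}a$. The inequalities $\frac a{1+a}\le\log(1+a)\le a$ give $1\le c_F\le\frac1{1+a}\le1+\Lambda$.
\end{proof}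

On one component of the complement of $\mathrm{Fix}(f)$, the lemma will present the $f_i$ as times $t_1,\dots,t_d$ of one flow. The algorithm of Section~\ref{sec:algorithm} depends on these times, so we need them to be the same on all components. This holds as long as no flat point separates the components. For $v\in\mathbb Z^d$ write $f^v=f_1^{v_1}\cdots f_d^{v_d}$.

\begin{lemma}\label{lem:times}
Let $f$ be a commuting tuple with $\mathrm{Flat}(f)\subset\{0,1\}$. Then $\mathrm{Fix}(f)$ has no accumulation point outside $\mathrm{Flat}(f)$; in particular $U=(0,1)\setminus\mathrm{Fix}(f)$ is open and dense in $[0,1]$. There are an index $i_0$ and $\alpha\in[-1,1]^d$ with $\alpha_{i_0}=1$ such that on every component $I$ of $U$ the map $f_{i_0}$ has no fixed point and $f_i|_I=\varphi^{\alpha_i}$ for all $i$, where $\varphi^t$ is the flow given by Lemma~\ref{lem:field} for $F=f_{i_0}$.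
\end{lemma}

\begin{proof}
At a point $p\in\mathrm{Fix}(f)\setminus\mathrm{Flat}(f)$ some $f_i-\mathrm{id}$ has a zero of finite order, so $p$ is isolated in $\mathrm{Fix}(f)$. Let $I$ be a component of $U$. Its endpoints lie in $\mathrm{Fix}(f)$, so all $f_i$ preserve $I$.

\emph{Step 1: some $f_i$ has no fixed point in $I$.} Suppose that each has one. Let $Z_j$ be the set of points of $I$ fixed by $f_1,\dots,f_j$; then $Z_1\ne\emptyset$. Let $q\in Z_j$ and let $r\in I$ be fixed by $f_{j+1}$. If $f_{j+1}(q)=q$, then $q\in Z_{j+1}$. Otherwise one of the maps $h=f_{j+1}^{\pm1}$ moves $q$ toward $r$. The sequence $h^n(q)$ is monotone, stays between $q$ and $r$ since $h(r)=r$, and lies in $Z_j$ since $h$ commutes with $f_1,\dots,f_j$. Its limit lies in $I$ and is fixed by $f_1,\dots,f_{j+1}$. By induction $Z_d=I\cap\mathrm{Fix}(f)\ne\emptyset$, a contradiction.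

\emph{Step 2: a line attached to $I$.} Let $F$ be one of the maps $f_i^{\pm1}$ without fixed point in $I$. Then $I$ is a component of $[0,1]\setminus\mathrm{Fix}F$, and Lemma~\ref{lem:field} gives a flow on $I$ and $t\in\mathbb R^d\setminus\{0\}$ with $f_j=\varphi^{t_j}$ for all $j$. In particular each $f_j$ is either the identity or fixed-point free on $I$. The flow may depend on the choice of $F$, but the line $\mathbb Rt$ does not. Indeed $f^v=\varphi^{v\cdot t}$, so the set of $v\in\mathbb Z^d$ with $f^v>\mathrm{id}$ on $I$ is $\{v:\pm v\cdot t>0\}$, where the sign is that of the field. This set determines $\{x\in\mathbb Q^d:\pm x\cdot t>0\}$, whose closure is a half-space with normal line $\mathbb Rt$.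

\emph{Step 3: components adjacent at $p\in\mathrm{Fix}(f)\cap(0,1)$ have the same line.} Some $F=f_i$ is not flat at $p$: $F(x)-x\sim a(x-p)^m$ with $a\ne0$, $m\ge1$. So $F$ is not the identity on either component, hence is fixed-point free on both. Consider one of them. If $p$ is its attracting endpoint for $F$, let $X$ be the field of Lemma~\ref{lem:field} for $F$. If not, let $X$ be minus the field for $F^{-1}$; with $y=F^{-1}x$ we have $F^{-1}(x)-x=-(F(y)-y)\sim-a\,DF(p)^{-m}(x-p)^m$. In both cases $F=\varphi^1$ and $X(x)\sim\kappa a(x-p)^m$ at $p$ for some $\kappa>0$. Let $f_j=\varphi^\beta$ on this component. We show that $\beta$ can be read from the jets of $F$ and $f_j$ at $p$, which do not depend on the side. Note that $\varphi^\sigma(x)\to p$ as $x\to p$ uniformly for $|\sigma|\le n$, since $\varphi^\sigma(x)$ lies between $F^{-n}x$ and $F^nx$, and that $\frac d{d\sigma}\log|\varphi^\sigma x-p|=X(\varphi^\sigma x)/(\varphi^\sigma x-p)$.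

If $m=1$, this derivative tends to $\kappa a$ uniformly for bounded $\sigma$. Hence $DF(p)=e^{\kappa a}\ne1$, $Df_j(p)=e^{\kappa a\beta}$, and $\beta=\log Df_j(p)/\log DF(p)$. If $m\ge2$, the derivative tends to $0$, so $\varphi^\sigma(x)-p\sim x-p$ uniformly for bounded $\sigma$, and $\varphi^s(x)-x=\int_0^sX(\varphi^\sigma x)\,d\sigma=(s\kappa a+o(1))(x-p)^m$. The case $s=1$ gives $\kappa=1$, and the case $s=\beta$ gives $\beta a=D^mf_j(p)/m!$.

\emph{Conclusion.} A compact subinterval of $(0,1)$ contains finitely many points of $\mathrm{Fix}(f)$, so any two components of $U$ are linked by a finite chain of adjacent ones, and the line $\mathbb Rt$ is common to all. Choose $i_0$ with $|t_{i_0}|$ maximal and put $\alpha=t/t_{i_0}$. On each component $f_{i_0}$ has nonzero time, and the vector of times for the flow of $F=f_{i_0}$ is the point of the line with $i_0$-th coordinate $1$.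
\end{proof}

\begin{remark}
Across a flat point the times can change. Let $\Psi^t$ be the flow of a smooth field that vanishes exactly at $0,\frac12,1$ and has zero Taylor series at $\frac12$. Let $f_1=\Psi^1$, and let $f_2$ be $\Psi^\beta$ on $[0,\frac12]$ and $\Psi^{\beta'}$ on $[\frac12,1]$. By Lemma~\ref{lem:flat} both pieces are flat at $\frac12$, so $f_2$ is smooth, and it commutes with $f_1$. This is why we cut $[0,1]$ along $\mathrm{Flat}(f)$; flatness is also what allows paths built separately on the pieces to be glued smoothly.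
\end{remark}

Replacing $f_i$ by $f_i^{-1}$ when $\alpha_i<0$ changes neither $\varepsilon_k(f)$ nor $f_{i_0}$ and makes all times nonnegative.

\begin{definition}\label{def:adapted}
A commuting tuple $f$ is \emph{adapted} if there are an open dense set $U\subset(0,1)$ whose complement in $[0,1]$ is fixed pointwise by all $f_i$, an index $i_0$ and $\alpha\in[0,1]^d$ with $\alpha_{i_0}=1$, such that on each component of $U$ the map $f_{i_0}$ is fixed-point free and $f_i=\varphi^{\alpha_i}$, with the flow of Lemma~\ref{lem:field} for $F=f_{i_0}$.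
\end{definition}

For an adapted tuple, $\varphi^t$ denotes from now on the map of $[0,1]$ equal to the flow on $U$ and to the identity elsewhere. It is an increasing bijection, hence a homeomorphism, $\varphi^{t+t'}=\varphi^t\circ\varphi^{t'}$, and $f^v=\varphi^{v\cdot\alpha}$. If $\varepsilon_2(f)\le\Lambda$, there is $B\le C(\Lambda)\varepsilon_2(f)$ with $|X|,|X'|\le B$ on $U$, and
\begin{equation}\label{eq:C1}
\|\varphi^t-\mathrm{id}\|_0\le B|t|,\qquad|\log D\varphi^t|\le B|t|\quad\text{whenever }\varphi^t\text{ is }C^1\text{ on }[0,1].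
\end{equation}
Indeed, on $U$ we have $D\varphi^t=X\circ\varphi^t/X$, so $\frac d{dt}\log D\varphi^t=X'\circ\varphi^t$; and $U$ is dense. The bounds \eqref{eq:C1} are all that we use about the field $X$. The core of the paper is the following statement, proved in Sections~\ref{sec:algorithm}--\ref{sec:concat}.

\begin{proposition}\label{prop:adapted}
Let $f$ be an adapted $d$-tuple. There is a $C^\infty$-continuous path of commuting tuples from $f$ to $(\mathrm{id},\dots,\mathrm{id})$ all of whose members are flat at each endpoint of $[0,1]$ where all $f_i$ are flat. For $k\ge1$ let $K=K(k,d)=(d+2)(k+3)(8k+28)$. If $\Lambda\ge1$ and $\varepsilon_K(f)\le\Lambda$, then all maps $h$ of the path satisfy $\|h-\mathrm{id}\|_k\le C\varepsilon_K(f)$ and $Dh\ge1/C$, with $C=C(k,d,\Lambda)$.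
\end{proposition}

\section{A Euclidean algorithm and the main estimate}\label{sec:algorithm}

Let $f$ be adapted. The maps $\varphi^t$ known to be smooth are the $f^v$, $v\in\mathbb Z^d$. We look among them for maps with small time \emph{and} controlled norm, and we want them to generate the whole group.

\subsection*{The algorithm}
A \emph{state} $s=0,1,2,\dots$ consists of a basis $v_1^s,\dots,v_d^s$ of $\mathbb Z^d$ with times $\tau_j^s=v_j^s\cdot\alpha\ge0$; the corresponding diffeomorphisms are $E_j^s=f^{v_j^s}=\varphi^{\tau_j^s}$. State $0$ is the standard basis, so $E_j^0=f_j$ and $\tau_j^0=\alpha_j$. Given state $s$, let $j_s$ be an index with $\tau_j^s$ maximal (the \emph{top index}), and put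
\[
T_s=\tau^s_{j_s},\qquad P_s=E^s_{j_s}=\varphi^{T_s}.
\]
If all the other times vanish (in particular if $d=1$), the state is \emph{terminal}: the algorithm stops, and we put $T_{s+1}=0$. Otherwise let $l\ne j_s$ be an index with $\tau_l^s>0$ maximal among the others, let $a=\lfloor T_s/\tau_l^s\rfloor\ge1$, and replace $v^s_{j_s}$ by $v^s_{j_s}-av^s_l$, leaving the other vectors unchanged. The new time $T_s-a\tau^s_l$ lies in $[0,\tau_l^s)$, so $T_{s+1}=\tau_l^s$. In all cases $T_0=1$, $T_s>0$ for every state, $T_{s+1}\le T_s$, and $\tau_j^s\le T_{s+1}$ for $j\ne j_s$.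

\begin{lemma}\label{lem:algo}
\begin{enumerate}
\item[(a)] For $\eta\in(0,1]$, at most $d$ states have $T_s\in(\eta/2,\eta]$. Consequently $\sum_sT_s\le2d$, $\ \sum_{r\ge s}T_r^{1/2}\le4d\,T_s^{1/2}$, $\ 2^s\le2^dT_s^{-d}$, and $T_s\to0$ if there is no terminal state.
\item[(b)] Let $r\le s$ be states and $w\in\mathbb Z^d$, with coordinates $c_j^r$ and $c_j^s$ in the bases of the states $r$ and $s$. Then $\sum_jc_j^s\tau_j^s=w\cdot\alpha$. If all $c^r_j\ge0$, then all $c_j^s\ge0$. If moreover $w\cdot\alpha\le\eta$ and all $c^r_j\le\eta/T_r$, then all $c_j^s\le\eta/T_s$.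
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The new time is less than $\tau_l^s$ and at most $T_s-\tau^s_l$, so it is less than $T_s/2$; and the time attached to an index never increases. If $j$ is the top index of a state with $T_s\le\eta$, all later times attached to $j$ are less than $\eta/2$. So the states with $T_s\in(\eta/2,\eta]$ have distinct top indices. Summing over the intervals $(2^{-n-1}\eta,2^{-n}\eta]$, with $\eta=1$ or $\eta=T_s$, gives $\sum_sT_s\le d\sum_n2^{-n}$ and $\sum_{r\ge s}T_r^{1/2}\le dT_s^{1/2}\sum_n2^{-n/2}$. The values $T_0,\dots,T_s$ lie in $[T_s,1]$, which meets at most $1+\log_2(1/T_s)$ of the intervals $(2^{-n-1},2^{-n}]$, so $s\le d(1+\log_2(1/T_s))$.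

(b) The first identity is linearity. For the rest, consider one step from $s$ to $s+1$. Since $v^s_{j_s}=v^{s+1}_{j_s}+av_l^{s+1}$, only the $l$-th coordinate changes, to $c_l^{s+1}=c_l^s+ac^s_{j_s}$; so nonnegativity is preserved. As all terms of $\sum_jc_j^{s+1}\tau_j^{s+1}=w\cdot\alpha\le\eta$ are nonnegative and $\tau_l^{s+1}=T_{s+1}$, we get $c_l^{s+1}\le\eta/T_{s+1}$. The other coordinates are at most $\eta/T_s\le\eta/T_{s+1}$.
\end{proof}

We use (b) in two cases. With $r=0$, $\eta=1$ and $w$ a standard basis vector, and with $w=v^r_{j_r}$, $\eta=T_r$, it gives for $s\ge r$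
\begin{equation}\label{eq:coords}
f_i=\prod_j(E_j^s)^{u^s_{ij}},\quad0\le u^s_{ij}\le\frac1{T_s};\qquad P_r=\prod_j(E_j^s)^{c_j},\quad0\le c_j\le\frac{T_r}{T_s}.
\end{equation}
These identities, and all those below of the same kind, are first identities in $\mathbb Z^d$; the ``coefficient of $E_j^s$'' in a word is its coordinate in the basis of state $s$.

\subsection*{Standing conventions}
Until the end of Section~\ref{sec:concat}, fix $k\ge1$ and $\Lambda\ge1$, put
\[
c=\frac1{8k+28}\le\frac1{36},\qquad K=\frac{(d+2)(k+3)}c ,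
\]
and assume $\varepsilon:=\varepsilon_K(f)\le\Lambda$. The letter $C$ denotes constants depending only on $k,d,\Lambda$; thus $B\le C\varepsilon\le C$. The algorithm, and the paths to be built from it, do not depend on $k$ or $\Lambda$. The basic estimates are made at order $k+3$, because each of three successive comparisons will lose one derivative through Lemma~\ref{lem:crude}. By \eqref{eq:C1} and \eqref{eq:logD},
\begin{equation}\label{eq:C1norm}
\|\varphi^t-\mathrm{id}\|_1\le C|t|\qquad\text{if }|t|\le2d+2\text{ and }\varphi^t\text{ is }C^1 .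
\end{equation}

\begin{lemma}[Main estimate]\label{lem:small}
Every element $E=E_j^s$, of time $\tau=\tau_j^s$, satisfies $\|E^{\pm1}-\mathrm{id}\|_{k+3}\le C\varepsilon\,\tau^{1-c}$. More generally, let $E_1,\dots,E_n$ be such elements, possibly of different states, with times $\tau_1,\dots,\tau_n$, and let $m_i\ge0$ be integers with $\sum_im_i\tau_i\le2d+2$. Then for any choice of signs,
\begin{equation}\label{eq:product}
\Big\|\prod_iE_i^{\pm m_i}-\mathrm{id}\Big\|_{k+3}\le C\varepsilon\sum_im_i\tau_i^{1-c},
\end{equation}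
with $C$ independent of $n$.
\end{lemma}

\begin{proof}
Let $N_s=\max_j\max_\pm\|(E_j^s)^{\pm1}-\mathrm{id}\|_K$, so that $N_0=\varepsilon$. We first bound the growth of $N_s$ in one step. By \eqref{eq:tame} at order $K$ and \eqref{eq:C1norm}, there is a constant $C_1$ such that for smooth $\varphi^t,\varphi^{t'}$ with $|t|,|t'|\le1$,
\[
\|\varphi^t\circ\varphi^{t'}-\mathrm{id}\|_K\le e^{C_1|t'|}\|\varphi^t-\mathrm{id}\|_K+e^{C_1|t|}\|\varphi^{t'}-\mathrm{id}\|_K .
\]
Let $Q=(E_l^s)^{\pm1}$, $\tau_l=\tau_l^s$ and $\sigma_m=\|Q^m-\mathrm{id}\|_K$ for $0\le m\le a$; recall $a\tau_l\le T_s\le1$. Writing $Q^{m+1}=Q\circ Q^m$ we get $\sigma_{m+1}\le e^{C_1m\tau_l}N_s+e^{C_1\tau_l}\sigma_m$, and by induction $\sigma_m\le m\,e^{C_1m\tau_l}N_s$. So $\sigma_a\le a\,e^{C_1T_s}N_s$. The new element and its inverse are $P_s^{\mp1}\circ Q^a$, and the displayed inequality bounds their distance to the identity by $e^{C_1T_s}N_s+e^{C_1T_s}\sigma_a$. Since $1+a\le2a\le2T_s/T_{s+1}$,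
\[
N_{s+1}\le e^{2C_1T_s}\,\frac{2T_s}{T_{s+1}}\,N_s .
\]
The product telescopes, and Lemma~\ref{lem:algo}(a) gives $N_s\le e^{4dC_1}2^sT_s^{-1}\varepsilon\le C\varepsilon T_s^{-(d+1)}$. The exponent $d+1$ does not depend on $K$.

If $\tau=0$, then $E=\mathrm{id}$. If $\tau>0$, then $\|E^{\pm1}-\mathrm{id}\|_0\le C\varepsilon\tau$ by \eqref{eq:C1}, and $\|E^{\pm1}-\mathrm{id}\|_K\le C\varepsilon\tau^{-(d+1)}$ since $\tau\le T_s$. By Lemma~\ref{lem:interp} with $r=k+3$,
\[
\|E^{\pm1}-\mathrm{id}\|_r\le C(\varepsilon\tau)^{1-r/K}(\varepsilon\tau^{-d-1})^{r/K}=C\varepsilon\,\tau^{1-(d+2)r/K}=C\varepsilon\,\tau^{1-c}.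
\]
For \eqref{eq:product}, view the product as a composition of $\sum_im_i$ factors $E_i^{\pm1}$. Its tails are smooth maps $\varphi^t$ with $|t|\le2d+2$, and the $C^1$ distances of the factors to the identity add up to at most $C\sum_im_i\tau_i\le C$ by \eqref{eq:C1norm}. Apply Lemma~\ref{lem:tame}(b).
\end{proof}

This is where $C^\infty$ regularity enters: to control $k$ derivatives we use $K$ derivatives of $f$, with $K$ much larger than $k$.

\section{Gaps and the paths between them}\label{sec:gaps}

A state $\gamma$ is a \emph{gap} if $T_{\gamma+1}\le T_\gamma^3$. State $0$ is a gap since $T_0=1$, and a terminal state is a gap. The definition serves two estimates. At a gap, the elements other than $P_\gamma$ remain negligible even when raised to a power $1/T_\gamma$. At a state $s-1$ that is not a gap, $P_s$ raised to a power $T_{s-1}/T_s$ is small, because $T_{s-1}T_s^{-c}\le T_{s-1}^{1-3c}$.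

Let $\gamma$ be a gap and let $u_i^\gamma\in[0,1/T_\gamma]$ be the coefficient of $P_\gamma$ in $f_i$, so that $f_i=P_\gamma^{u_i^\gamma}R_i^\gamma$. The \emph{stage tuple} of $\gamma$ is $(P_\gamma^{u_i^\gamma})_{1\le i\le d}$. By \eqref{eq:coords}, $R_i^\gamma$ is a product of powers, with exponents in $[0,1/T_\gamma]$, of the elements $E_j^\gamma$, $j\ne j_\gamma$, whose times are at most $T_{\gamma+1}$. So the time $\theta_i^\gamma=\alpha_i-u_i^\gamma T_\gamma$ of $R_i^\gamma$ satisfies
\[
0\le\theta_i^\gamma\le\Theta_\gamma:=\min\big(1,\ d\,T_{\gamma+1}/T_\gamma\big).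
\]
By \eqref{eq:product}, $\|R_i^\gamma-\mathrm{id}\|_{k+3}\le C\varepsilon T_\gamma^{-1}T_{\gamma+1}^{1-c}\le C\varepsilon T_\gamma^{2-3c}$ and $\|P_\gamma^{u_i^\gamma}-\mathrm{id}\|_{k+3}\le C\varepsilon T_\gamma^{-c}$. Then \eqref{eq:right} gives
\begin{equation}\label{eq:stage}
\|f_i-P_\gamma^{u_i^\gamma}\|_{k+2}\le C\varepsilon T_\gamma^{2-4c}\le C\varepsilon T_\gamma .
\end{equation}
In the example of Section~\ref{sec:example}, $T_0,\dots,T_3$ are $1,\alpha,T,\tau$; the states $0,1,2$ are gaps (for state $1$, $T<\frac1{13}$ and $\alpha=\frac{1-T}2>\frac6{13}$ give $T\le\alpha^3$), and the stage tuples are the three approximations listed there.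

\subsection*{Small times between two gaps}
To pass from the stage tuple of a gap $\gamma'$ to that of the previous gap $\gamma$ we must remove powers $P_{\gamma'}^m$ of time up to $\Theta_\gamma$. Directly, \eqref{eq:product} bounds such a power by $\Theta_\gamma T_{\gamma'}^{-c}$. This is small if $\gamma'=\gamma+1$, but when many states lie between $\gamma$ and $\gamma'$ there is no lower bound for $T_{\gamma'}$ in terms of $T_{\gamma+1}$. The remedy is to rewrite $P_{\gamma'}^m$ with the larger elements $P_s$ of the intermediate states.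

Let $\gamma$ be a gap that is not terminal and $t\in[0,\Theta_\gamma]$. The \emph{greedy expansion} of $t$ is defined by $t_\gamma=t$ and, for states $s>\gamma$, $n_s=\lfloor t_{s-1}/T_s\rfloor$, $t_s=t_{s-1}-n_sT_s\in[0,T_s)$. Thus $t=\sum_{s=\gamma+1}^Mn_sT_s+t_M$ for every state $M>\gamma$.

\begin{lemma}\label{lem:greedy}
If no state $s$ with $\gamma<s<M$ is a gap, then $\sum_{s=\gamma+1}^Mn_sT_s^{1-c}\le CT_\gamma^{1/2}$. If moreover $t<T_{s_0}$ for some $\gamma<s_0\le M$, the sum is at most $CT_{s_0}^{1/2}$.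
\end{lemma}

\begin{proof}
We have $n_{\gamma+1}\le\Theta_\gamma/T_{\gamma+1}\le d/T_\gamma$, so the first term is at most $dT_\gamma^{-1}T_\gamma^{3-3c}\le dT_\gamma^{1/2}$. For $\gamma+2\le s\le M$ we have $n_s\le T_{s-1}/T_s$ and $T_s>T_{s-1}^3$, so $n_sT_s^{1-c}\le T_{s-1}T_s^{-c}\le T_{s-1}^{1-3c}\le T_{s-1}^{1/2}$. By Lemma~\ref{lem:algo}(a) these terms add up to at most $4dT_{\gamma+1}^{1/2}$. If $t<T_{s_0}$, then $n_s=0$ for $s\le s_0$, and the remaining terms add up to at most $\sum_{r\ge s_0}T_r^{1/2}\le4dT_{s_0}^{1/2}$.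
\end{proof}

From now on in this section, $\gamma<\gamma'$ are consecutive gaps, and we abbreviate
\[
T=T_\gamma,\quad P=P_\gamma,\quad u_i=u_i^\gamma,\qquad T'=T_{\gamma'},\quad P'=P_{\gamma'},\quad u_i'=u_i^{\gamma'},
\]
and $E_j'=E_j^{\gamma'}$, $\tau_j'=\tau_j^{\gamma'}\le T'^3$ for $j\ne j_{\gamma'}$. Sums and products marked with a prime run over $j\ne j_{\gamma'}$. Note that $T'\le T\le1$.

\begin{lemma}\label{lem:power}
If $m\ge0$ is an integer with $mT'\le\Theta_\gamma$, then $\|P'^m-\mathrm{id}\|_{k+3}\le C\varepsilon T^{1/2}$.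
\end{lemma}

\begin{proof}
Expand $t=mT'$ greedily up to $M=\gamma'$, with remainder $t'\in[0,T')$. By \eqref{eq:coords}, $\prod_{s=\gamma+1}^{\gamma'}P_s^{n_s}=P'^w\prod_j'E_j'^{\,w_j}$ with integers $0\le w_j\le\sum_sn_sT_s/T'\le1/T'$. With $\varrho=m-w$,
\[
P'^m=\prod_{s=\gamma+1}^{\gamma'}P_s^{n_s}\cdot P'^\varrho\cdot{\prod_j}'E_j'^{\,-w_j}.
\]
Comparing times, $t=(t-t')+\varrho T'-\sum_j'w_j\tau_j'$, so $\varrho T'=t'+\sum'_jw_j\tau'_j\ge0$. Since $\sum_j'w_j\tau_j'\le dT'^2$, we get $0\le\varrho\le d+1$. The total time $\sum_sn_sT_s+\varrho T'+\sum'_jw_j\tau_j'$ is at most $1+(d+1)+d=2d+2$. By \eqref{eq:product} and Lemma~\ref{lem:greedy},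
\[
\|P'^m-\mathrm{id}\|_{k+3}\le C\varepsilon\big(T^{1/2}+(d+1)T'^{1-c}+d\,T'^{-1}T'^{3-3c}\big)\le C\varepsilon T^{1/2}.\qedhere
\]
\end{proof}

\subsection*{A smooth flow through $P'$, up to a small error}
Let $\xi=P'-\mathrm{id}$, viewed as a $C^\infty$ vector field vanishing at $0$ and $1$, and let $\Phi^t$ be its flow. One unit of time for $\Phi$ corresponds to time $T'$ for $\varphi$, so the relevant range is $|t|\le1/T'$.

\begin{lemma}\label{lem:flow}
\begin{enumerate}
\item[(a)] For $|t|\le1/T'$: $\ |\log D\Phi^t|\le C|t|T'$ and $\|\Phi^t-\mathrm{id}\|_{k+3}\le C|t|\,\varepsilon T'^{1-c}$.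
\item[(b)] $\|\Phi^1-P'\|_{k+2}\le C\varepsilon T'^{2-2c}$.
\item[(c)] For $h_\lambda=(1-\lambda)P'+\lambda\Phi^1$, $\lambda\in[0,1]$, and integers $0\le m\le1/T'$: $\ |\log Dh_\lambda^m|\le C$ and $\|h_\lambda^m-P'^m\|_{k+2}\le C\,m\,\varepsilon T'^{7/4}$. In particular $\|\Phi^m-P'^m\|_{k+2}\le C\,m\,\varepsilon T'^{7/4}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:C1norm}, $\|\xi\|_1\le CT'$. Since $\frac d{dt}\log D\Phi^t=\xi'\circ\Phi^t$, the first bound follows, and $\|\Phi^t-\mathrm{id}\|_1\le C$ by \eqref{eq:logD}. Let $t\ge0$ (for $t\le0$ replace $\xi$ by $-\xi$), $r=k+3$ and $y(t)=\|\Phi^t-\mathrm{id}\|_r$. From $\Phi^t-\mathrm{id}=\int_0^t\xi\circ\Phi^\sigma\,d\sigma$ and Lemma~\ref{lem:tame}(a),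
\[
y(t)\le\int_0^t\big(C\|\xi\|_r+C\|\xi\|_1\,y(\sigma)\big)\,d\sigma .
\]
Gronwall's inequality gives $y(t)\le Ct\|\xi\|_re^{Ct\|\xi\|_1}\le Ct\|\xi\|_r$, and $\|\xi\|_r\le C\varepsilon T'^{1-c}$ by Lemma~\ref{lem:small}. The tame form of the estimate matters here: the exponent contains $\|\xi\|_1\le CT'$ and not $\|\xi\|_r$.

(b) Since $\frac d{d\eta}\,\xi\circ\Phi^\eta=(\xi\xi')\circ\Phi^\eta$,
\[
\Phi^1-P'=\int_0^1(\xi\circ\Phi^\sigma-\xi)\,d\sigma=\int_0^1\!\!\int_0^\sigma(\xi\xi')\circ\Phi^\eta\,d\eta\,d\sigma .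
\]
By (a), $\|\Phi^\eta-\mathrm{id}\|_{k+2}\le C$ for $0\le\eta\le1$, so Lemma~\ref{lem:crude}(a) bounds the $C^{k+2}$ norm by $C\|\xi\|_{k+2}\|\xi\|_{k+3}\le C\varepsilon^2T'^{2-2c}\le C\varepsilon T'^{2-2c}$.

(c) Apply Lemma~\ref{lem:convex} at order $k+2$ to $P'$ and $\Phi^1$; its hypotheses hold by \eqref{eq:C1}, Lemma~\ref{lem:small} and (a). With (b), the bound is $Cm\varepsilon T'^{\,2-2c-(2k+5)c}$, and $(2k+7)c=\frac14$. Finally $h_1^m=\Phi^m$.
\end{proof}

\subsection*{The path from $\gamma'$ to $\gamma$}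
By \eqref{eq:coords}, $P=P'^qR$ with $R=\prod_j'E_j'^{\,c_j}$ and integers $0\le q,c_j\le T/T'$. Let $\rho_i$ be the coefficient of $P'$ in $R_i^\gamma$. By Lemma~\ref{lem:algo}(b) all coefficients of $R_i^\gamma$ at state $\gamma'$ are nonnegative and the times add up, so $0\le\rho_iT'\le\theta_i^\gamma\le\Theta_\gamma$. Comparing the coefficients of $P'$ in $f_i=P^{u_i}R_i^\gamma$ gives
\[
u_i'=q\,u_i+\rho_i .
\]
(For the gaps $1<2$ of the example, $u=(2,1)$, $u'=(2a+1,a)$, $q=a$, $\rho=(1,0)$.) We join the two stage tuples by three paths, each with parameter $\lambda\in[0,1]$: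
\[
(P'^{u_i'})_i\ \xrightarrow{\ \mathrm{S1}\ }\ (\Phi^{u_i'})_i\ \xrightarrow{\ \mathrm{S2}\ }\ (\Phi^{qu_i})_i\ \xrightarrow{\ \mathrm{S3}\ }\ (P^{u_i})_i ,
\]
\begin{itemize}
\item[S1:] $(h_\lambda^{u_i'})_i$ with $h_\lambda=(1-\lambda)P'+\lambda\Phi^1$;
\item[S2:] $(\Phi^{u_i'-\lambda\rho_i})_i$;
\item[S3:] $(\tilde h_\lambda^{u_i})_i$ with $\tilde h_\lambda=(1-\lambda)\Phi^q+\lambda P$.
\end{itemize}
These paths are $C^\infty$-continuous, and each tuple commutes, since it consists of powers of one diffeomorphism or of times of one flow.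

\begin{proposition}\label{prop:short}
Every tuple $(h_1,\dots,h_d)$ on the paths \textup{S1, S2, S3} satisfies $\|h_i-f_i\|_k\le C\varepsilon T_\gamma^{1/4}$ and $|\log Dh_i|\le C$.
\end{proposition}

\begin{proof}
\emph{The path S1.} Lemma~\ref{lem:flow}(c) with $m=u_i'\le1/T'$ bounds $|\log D|$ and gives $\|h_\lambda^{u_i'}-P'^{u_i'}\|_k\le C\varepsilon T'^{3/4}$. Add \eqref{eq:stage} for $\gamma'$ and use $T'\le T$.

\emph{The path S3.} The maps $\Phi^q$ and $P$ will be raised to powers as large as $1/T$, so they must be compared with an error much smaller than $T$. We claim that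
\begin{equation}\label{eq:qP}
\|\Phi^q-P\|_{k+2}\le C\varepsilon\,T\,T'^{1/2}.
\end{equation}
Lemma~\ref{lem:flow}(c) with $m=q\le T/T'$ gives $\|\Phi^q-P'^q\|_{k+2}\le C\varepsilon TT'^{3/4}$. By \eqref{eq:product}, applied to words of total time at most $T$, we have $\|R-\mathrm{id}\|_{k+2}\le C\varepsilon\frac T{T'}T'^{3-3c}$ and $\|P'^q-\mathrm{id}\|_{k+3}\le CqT'^{1-c}\le CT'^{-c}$. So \eqref{eq:right} gives $\|P-P'^q\|_{k+2}=\|P'^q\circ R-P'^q\|_{k+2}\le C\varepsilon TT'^{2-4c}$, and \eqref{eq:qP} follows.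

Now $|\log DP|\le BT$ by \eqref{eq:C1}, and $|\log D\Phi^q|\le CqT'\le CT$ by Lemma~\ref{lem:flow}(a). Also $\|P-\mathrm{id}\|_{k+2}\le CT^{1-c}$ by Lemma~\ref{lem:small}, and the same holds for $\Phi^q$ by \eqref{eq:qP}. Lemma~\ref{lem:convex} at order $k+1$, with $Q=\Phi^q$, parameter $1-\lambda$ and $m=u_i\le1/T$, gives $|\log D\tilde h_\lambda^{u_i}|\le C$ and
\[
\|\tilde h_\lambda^{u_i}-P^{u_i}\|_{k+1}\le C\,\frac1T\,T^{-(2k+3)c}\,\varepsilon TT'^{1/2}\le C\varepsilon T^{1/4},
\]
since $T'\le T$ and $(2k+3)c\le\frac14$. With \eqref{eq:stage},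
\begin{equation}\label{eq:S3}
\|\tilde h_\lambda^{u_i}-f_i\|_{k+1}\le C\varepsilon T^{1/4}.
\end{equation}

\emph{The path S2.} All flow times lie in $[qu_i,u_i']\subset[0,1/T']$, so $|\log D|\le C$ by Lemma~\ref{lem:flow}(a). Write the $i$-th map as $\Phi^{qu_i}\circ\Phi^y$ with $y=(1-\lambda)\rho_i$, and let $m=\lfloor y\rfloor$. Since $mT'\le\Theta_\gamma\le1$, Lemmas~\ref{lem:power} and~\ref{lem:flow}(c) give $\|\Phi^m-\mathrm{id}\|_k\le C\varepsilon(T^{1/2}+T'^{3/4})\le C\varepsilon T^{1/2}$. By Lemma~\ref{lem:flow}(a), $\|\Phi^{y-m}-\mathrm{id}\|_k\le C\varepsilon T'^{1-c}\le C\varepsilon T^{1/2}$. Both maps are within $C$ of the identity in $C^1$, so \eqref{eq:tame} gives $\|\Phi^y-\mathrm{id}\|_k\le C\varepsilon T^{1/2}$. For $\lambda=0$, \eqref{eq:S3} reads $\|\Phi^{qu_i}-f_i\|_{k+1}\le C\varepsilon T^{1/4}$; in particular $\|\Phi^{qu_i}-\mathrm{id}\|_{k+1}\le C$, because $k+1\le K$. By \eqref{eq:right}, $\|\Phi^{qu_i}\circ\Phi^y-\Phi^{qu_i}\|_k\le C\varepsilon T^{1/2}$, and the triangle inequality concludes.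
\end{proof}

\section{Proof of Proposition~\ref{prop:adapted}}\label{sec:concat}

\subsection*{The end of the path}
The stage tuple of the gap $0$ has $P_0=f_{j_0}$ in position $j_0$, the top index of state $0$, and the identity elsewhere. Move $P_0$ along $(1-\lambda)P_0+\lambda\,\mathrm{id}$. These maps are within $\varepsilon$ of the identity in $C^k$, and their derivatives are at least $\frac1{1+\Lambda}$ since $DP_0^{-1}\le1+\Lambda$. Thus from the stage tuple of any gap $\gamma$ we can \emph{descend} to the trivial action, through the finitely many earlier gaps by Proposition~\ref{prop:short} and then by this segment. Since $T_\gamma\le1$ and $\|f_i-\mathrm{id}\|_k\le\varepsilon$, all maps $h$ met in a descent satisfy $\|h-\mathrm{id}\|_k\le C\varepsilon$ and $Dh\ge1/C$. It remains to start from $f$. There are three cases.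

\subsection*{Case (a): there is a terminal state $\gamma$}
Then $E_j^\gamma=\varphi^0=\mathrm{id}$ for $j\ne j_\gamma$, so $f$ is the stage tuple of the gap $\gamma$, and we descend.

\subsection*{Case (b): no terminal state, infinitely many gaps $0=\gamma_0<\gamma_1<\cdots$}
Perform the path from the stage tuple of $\gamma_{n+1}$ to that of $\gamma_n$ during the time interval $[\frac1{n+3},\frac1{n+2}]$, the last segment during $[\frac12,1]$, and put $f$ at time $0$. The path is continuous on $(0,1]$. It does not depend on $k$, and for each $k$ Proposition~\ref{prop:short} applies with $\Lambda=\max(1,\varepsilon_{K(k,d)}(f))$. As $T_{\gamma_n}\to0$ by Lemma~\ref{lem:algo}(a), the path tends to $f$ in every $C^k$ norm at time $0$.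

\subsection*{Case (c): no terminal state, and a last gap $\gamma$}
Here we show that the flow is smooth for small times. Let $t\in[0,\Theta_\gamma]$, with its greedy expansion, and let $G_M=\prod_{s=\gamma+1}^MP_s^{n_s}=\varphi^{t-t_M}$ for $M>\gamma$. No state after $\gamma$ is a gap, so \eqref{eq:product} and Lemma~\ref{lem:greedy} give $\|G_M-\mathrm{id}\|_{k+3}\le C\varepsilon T_\gamma^{1/2}$ uniformly in $M$. By \eqref{eq:C1}, $\|\varphi^t-G_M\|_0=\|(\varphi^{t_M}-\mathrm{id})\circ G_M\|_0\le BT_M\to0$. The maps $G_M$ do not depend on $k$, and $k$ is arbitrary, so they are bounded in every $C^r$ norm. By Lemma~\ref{lem:interp}, $\|G_M-G_{M'}\|_r\le C\|G_M-G_{M'}\|_0^{1/2}\|G_M-G_{M'}\|_{2r}^{1/2}$, so $G_M\to\varphi^t$ in $C^\infty$. Hence $\varphi^t$ is $C^\infty$, it is a diffeomorphism since $D\varphi^t\ge e^{-Bt}$ by \eqref{eq:C1}, and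
\begin{equation}\label{eq:smoothflow}
\|\varphi^t-\mathrm{id}\|_{k+1}\le C\varepsilon T_\gamma^{1/2}\qquad(0\le t\le\Theta_\gamma).
\end{equation}
If $0\le t<T_{s_0}$ with $s_0>\gamma$ (so that $t<T_{\gamma+1}\le\Theta_\gamma$), the second part of Lemma~\ref{lem:greedy} gives in the same way $\|\varphi^t-\mathrm{id}\|_k\le C\varepsilon T_{s_0}^{1/2}$. So $\varphi^t\to\mathrm{id}$ in $C^\infty$ as $t\to0^+$. For $0\le t\le t'\le\Theta_\gamma$, \eqref{eq:right} and \eqref{eq:smoothflow} give $\|\varphi^{t'}-\varphi^t\|_k=\|\varphi^t\circ\varphi^{t'-t}-\varphi^t\|_k\le C\|\varphi^{t'-t}-\mathrm{id}\|_k$. Therefore $t\mapsto\varphi^t$ is $C^\infty$-continuous on $[0,\Theta_\gamma]$.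

Consider the path $\big(P_\gamma^{u_i^\gamma}\circ\varphi^{(1-\lambda)\theta_i^\gamma}\big)_i$, $\lambda\in[0,1]$. It is $C^\infty$-continuous because $\theta_i^\gamma\le\Theta_\gamma$, and it joins $f$ to the stage tuple of $\gamma$. Its members are times in $[0,1]$ of $\varphi$, so they commute and satisfy $|\log D|\le B$. By \eqref{eq:stage}, $\|P_\gamma^{u_i^\gamma}-\mathrm{id}\|_{k+1}\le\varepsilon+C\varepsilon T_\gamma\le C$, so \eqref{eq:right} and \eqref{eq:smoothflow} show that the $i$-th member is within $C\varepsilon T_\gamma^{1/2}$ of $P_\gamma^{u_i^\gamma}$ in $C^k$, hence of $f_i$ by \eqref{eq:stage}. Then we descend from $\gamma$.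

\subsection*{Flatness}
In all cases we have a $C^\infty$-continuous path with the stated bounds. Suppose that all $f_i$ are flat at an endpoint $p$ of $[0,1]$. By Lemma~\ref{lem:flat}, so are the words $E_j^s$; the fields $\xi=P_{\gamma'}-\mathrm{id}$ have zero Taylor series at $p$, so the maps $\Phi^t$ are flat; and so are the convex combinations of these maps, their powers, and the limits $\varphi^t$ of case (c). Every member of the path is obtained by these operations. This proves Proposition~\ref{prop:adapted}. \qed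

\section{Gluing along the flat set}\label{sec:gluing}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Let $f$ be a commuting $d$-tuple. If $\mathrm{Flat}(f)=[0,1]$, then $f$ is trivial and the constant path works. Otherwise let $J$ range over the components of $[0,1]\setminus\mathrm{Flat}(f)$, of lengths $\ell_J$; they are countably many and $\sum_J\ell_J\le1$.

\emph{The path on one component.} An endpoint of $J$ lies in $\mathrm{Flat}(f)$ or in $\{0,1\}$, so it is fixed by all $f_i$. Let $A_J:[0,1]\to\overline J$ be the increasing affine bijection and $f_i^{(J)}=A_J^{-1}f_iA_J$. This is a commuting tuple, and $\mathrm{Flat}(f^{(J)})\subset\{0,1\}$ because no interior point of $J$ lies in $\mathrm{Flat}(f)$. By Lemma~\ref{lem:times}, $f^{(J)}$ becomes adapted after some members are replaced by their inverses. Apply Proposition~\ref{prop:adapted}, invert back the corresponding members of the path, and conjugate by $A_J$. Inversion is continuous and preserves commutation and flatness. We obtain $C^\infty$-continuous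 paths $f^J_{i,t}$, $t\in[0,1]$, of commuting diffeomorphisms of $\overline J$, from $f_i|_{\overline J}$ to the identity, flat at the endpoints of $J$ that lie in $\mathrm{Flat}(f)$. Define $f_{i,t}=f_{i,t}^J$ on each $\overline J$ and $f_{i,t}=\mathrm{id}$ on $\mathrm{Flat}(f)$. For each $t$ these maps commute; moreover $f_{i,0}=f_i$ and $f_{i,1}=\mathrm{id}$.

\emph{Estimates on short components.} The difficulty is that there may be infinitely many $J$, and that scaling back from $[0,1]$ to a short interval magnifies derivatives. Flatness compensates for this. Fix $k\ge1$, let $K=K(k,d)$ and $k'=K+k+1$. If $\varepsilon_K(f^{(J)})\le1$, Proposition~\ref{prop:adapted} with $\Lambda=1$, and Lemma~\ref{lem:crude}(d) for the inverted members, show that the path on $[0,1]$ stays within $C\varepsilon_K(f^{(J)})$ of the identity in $C^k$, with $C=C(k,d)$. For a map $h$ of $\overline J$ we have $A_J^{-1}hA_J-\mathrm{id}=\ell_J^{-1}(h-\mathrm{id})\circ A_J$, so rescaling to $[0,1]$ multiplies the $q$-th derivative of $h-\mathrm{id}$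 by $\ell_J^{q-1}$, and scaling back multiplies it by $\ell_J^{1-q}\le\ell_J^{1-k}$ for $q\le k$.

Suppose that $J$ has an endpoint $p\in\mathrm{Flat}(f)$; this is so for all $J$ unless $\mathrm{Flat}(f)=\emptyset$ and $J=[0,1]$. All derivatives of $f_i^{\pm1}-\mathrm{id}$ vanish at $p$, so Taylor's formula of order $k+1$ gives $\sup_J|D^q(f_i^{\pm1}-\mathrm{id})|\le\ell_J^{k+1}\varepsilon_{q+k+1}(f)$. After rescaling, the $q$-th derivative is at most $\ell_J^{q+k}\varepsilon_{k'}(f)$ for $0\le q\le K$, that is,
\begin{equation}\label{eq:rescale}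
\varepsilon_K(f^{(J)})\le\ell_J^k\,\varepsilon_{k'}(f).
\end{equation}
Hence, whenever $\varepsilon_K(f^{(J)})\le1$,
\begin{equation}\label{eq:piece}
\sup_{t,i}\|f^J_{i,t}-\mathrm{id}\|_{C^k(\overline J)}\le\ell_J^{1-k}\,C\,\varepsilon_K(f^{(J)})\le C(k,d)\,\ell_J\,\varepsilon_{k'}(f).
\end{equation}
Since $\ell_J\to0$ along the components, \eqref{eq:rescale} shows that \eqref{eq:piece} holds for all but finitely many $J$. So for every $k$ the left side of \eqref{eq:piece} tends to $0$ along the components.

\emph{Regularity.} Extend $u^J_{i,t}=f^J_{i,t}-\mathrm{id}$ by $0$ outside $\overline J$. By flatness at the endpoints in $\mathrm{Flat}(f)$, this function is $C^\infty$ on $[0,1]$, all its derivatives vanish outside $J$, and it depends continuously on $t$ in $C^\infty$. The $J$ are disjoint, so the $C^k$ norm of a finite sum of the $u_{i,t}^J$ is the maximum of the norms of its terms. Therefore $\sum_Ju^J_{i,t}$ converges in every $C^k$ norm, uniformly in $t$. It follows that $f_{i,t}=\mathrm{id}+\sum_Ju_{i,t}^J$ is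 $C^\infty$, depends continuously on $t$ in the $C^\infty$ topology, and is flat at every point of $\mathrm{Flat}(f)$. Its derivative is positive on each $J$ and equals $1$ on $\mathrm{Flat}(f)$, and it fixes $0$ and $1$; so it is a diffeomorphism. This gives the path and property (1).

\emph{Property (2).} Take $k'(k)=k'=K(k,d)+k+1$ and suppose $\varepsilon_{k'}(f)\le1$. If $\mathrm{Flat}(f)\ne\emptyset$, then $\varepsilon_K(f^{(J)})\le1$ for all $J$ by \eqref{eq:rescale}, and \eqref{eq:piece} gives $\|f_{i,t}-\mathrm{id}\|_k=\sup_J\|u_{i,t}^J\|_k\le C(k,d)\varepsilon_{k'}(f)$. If $\mathrm{Flat}(f)=\emptyset$, then $J=[0,1]$, there is no rescaling, $\varepsilon_K(f)\le\varepsilon_{k'}(f)\le1$, and the first inequality of \eqref{eq:piece}, which does not use flatness, gives the bound.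
\end{proof}

Theorem~\ref{thm:main} is the case $d=2$ of Theorem~\ref{thm:general}.

\begin{proof}[Proof of Corollary~\ref{cor:main}]
Every action is joined to the trivial one. If all $f_i$ are flat at $0$, or at $1$, that point lies in $\mathrm{Flat}(f)$, and by (1) the whole path is flat there. If all $f_i$ are the identity outside $[a,b]\subset(0,1)$, then all derivatives of $f_i-\mathrm{id}$ vanish on $[0,a]\cup[b,1]$ by continuity, so this set is contained in $\mathrm{Flat}(f)$ and the path is supported in $[a,b]$. Finally, a neighborhood $\mathcal U$ of the trivial action contains a set $\{h:\max_i\|h_i-\mathrm{id}\|_k<\eta\}$ with $k\ge1$, $\eta>0$. Let $\mathcal V=\{f:\varepsilon_{k'(k)}(f)<\min(1,\eta/C(k))\}$, which is open because inversion is continuous. By (2), for $f\in\mathcal V$ the path, including its starting point $f$, lies in $\mathcal U$.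
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Connectedness of the space of smooth $\mathbb{Z}^2$ actions on $[0,1]$},
\texttt{http://gf2013.ms.u-tokyo.ac.jp/abstract\_files/gf2013\_071-075.pdf}.

\end{thebibliography}
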